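# Elementary embeddings of HOD that HOD does not contain

## 1. The guess that HOD contains all its embeddings above $\kappa$

We work in ZFC. A set is ordinal definable (OD) if it is definable over some $(V_\xi,\in)$ from ordinals below $\xi$, and $\mathrm{HOD}$ is the class of $x$ all of whose transitive closure, $x$ included, is OD. Four textbook facts are used all the time.

* **(H1)** HOD is a transitive model of ZFC containing all ordinals. An OD set whose elements all lie in HOD is in HOD; in particular every OD set of ordinals is in HOD.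
* **(H2)** Every $y\in\mathrm{HOD}$ is coded by a set of ordinals in HOD: in HOD, well-order $\mathrm{tc}(\{y\})$ and copy $\in$ to an ordinal. So a transitive model of ZFC that contains all sets of ordinals of HOD contains HOD.
* **(H3)** If $V_\eta\models\mathrm{ZFC}$, then $\mathrm{HOD}^{V_\eta}\subseteq\mathrm{HOD}$: a definition over $V_\eta$ from ordinals is a definition in $V$ from these ordinals and $\eta$.
* **(H4)** A poset $Q$ is *weakly homogeneous* if for all $q,q'\in Q$ some automorphism $\pi$ of $Q$ makes $\pi(q)$ compatible with $q'$. Then for every formula $\varphi$ and every $x$ in the ground model $W$, either $\Vdash_Q\varphi(\check x)$ or $\Vdash_Q\neg\varphi(\check x)$: if $q\Vdash\varphi(\check x)$ and $q'\Vdash\neg\varphi(\check x)$, then $\pi(q)\Vdash\varphi(\check x)$, because $\pi$ fixes $\check x$, and this contradicts compatibility with $q'$. Hence a set of ordinals that is definable from ordinals in $W[g]$ lies in $W$.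

The question, taken from "On HOD-supercompactness" (http://www.grigorsargis.net/hodsup.pdf), is this. Is it consistent that $\kappa$ is supercompact, that there is a proper class of singular strong limit cardinals $\delta$ with $\mathrm{cf}(\delta)>\omega$ and $\delta^+=(\delta^+)^{\mathrm{HOD}}$, and that there are $\gamma>\kappa$ and an elementary
$$j:\mathrm{HOD}\cap V_{\gamma+1}\to\mathrm{HOD}\cap V_{j(\gamma)+1}$$
with critical point (least ordinal moved) at least $\kappa$, but $j\notin\mathrm{HOD}$?

To see what $\delta^+=(\delta^+)^{\mathrm{HOD}}$ asks, force over $L$ with the finite-condition collapse $\mathrm{Col}(\omega,\omega_1)$. This poset is weakly homogeneous, so (H4) and (H2) give $\mathrm{HOD}=L$ in $L[g]$. At $\delta=\omega$ the equation fails, since $\omega_1^L$ is countable in $L[g]$. The poset has size $\omega_1$ in $L$, so every cardinal of $L$ from $\omega_2^L$ on is preserved, and the equation holds at every uncountable cardinal $\delta$ of $L[g]$. The hypothesis says that HOD is correct about some successors arbitrarily high up.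

The answer one would first guess is *no*. A supercompact cardinal transfers information downwards, HOD is correct about many successors, and so HOD should be rich enough to contain every embedding of its own levels that leaves $\kappa$ alone. Here are simple cases.

**The case $V=\mathrm{HOD}$.** The guess is trivially right.

**The part of $j$ below its critical point.** Let $c$ be the critical point of $j$; it is a limit ordinal, since $j(d+1)=j(d)+1$. Then $j(x)=x$ for all $x\in\mathrm{HOD}\cap V_c$. Indeed, the rank of $x\in \mathrm{HOD}\cap V_c$ is witnessed by a rank function lying in $\mathrm{HOD}\cap V_c$, so $\mathrm{rank}(j(x))=j(\mathrm{rank}(x))=\mathrm{rank}(x)$. Suppose all sets in HOD of rank below $\mathrm{rank}(x)$ are fixed. If $y\in x$, then $y=j(y)\in j(x)$. If $y\in j(x)$, then $y$ has rank below $\mathrm{rank}(x)$, so $j(y)=y\in j(x)$, and $y\in x$. So this part of $j$ is in HOD. If $\gamma=c$, the whole question is about the top level: where $j$ sends the subsets of $\mathrm{HOD}\cap V_\gamma$.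

**The case of an extendible $\kappa$.** With this stronger hypothesis the guess is a theorem.

> **Theorem C** (essentially Woodin). If $\kappa$ is extendible and there are arbitrarily large cardinals $\delta$ with $\delta^+=(\delta^+)^{\mathrm{HOD}}$, then every elementary $j:\mathrm{HOD}\cap V_{\gamma+1}\to\mathrm{HOD}\cap V_{j(\gamma)+1}$ with $\gamma>\kappa$ and critical point $\ge\kappa$ is in HOD.

For a supercompact $\kappa$, however, the guess is wrong: the situation in the question is consistent, relative to large cardinals. (Some large cardinal hypothesis is unavoidable, since the statement itself contains a supercompact cardinal.)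

> **Theorem A.** If ZFC + "there are supercompact cardinals $\kappa<\theta$ and an inaccessible cardinal above $\theta$" is consistent, then so is ZFC + the conjunction of
> 1. $\kappa$ is supercompact;
> 2. every singular strong limit cardinal $\delta>\kappa$ satisfies $\delta^+=(\delta^+)^{\mathrm{HOD}}$, and there is a proper class of such $\delta$ with $\mathrm{cf}(\delta)>\omega$;
> 3. for every ordinal $\beta$ there are $\gamma>\max(\beta,\kappa)$ and an elementary $j:\mathrm{HOD}\cap V_{\gamma+1}\to\mathrm{HOD}\cap V_{j(\gamma)+1}$ with critical point $\gamma$ and $j\notin\mathrm{HOD}$.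

> **Theorem B.** If ZFC + "there is an extendible cardinal" is consistent, then so is ZFC + (1) + (2) + "there are $\gamma>\kappa$ and an elementary $j:\mathrm{HOD}\cap V_{\gamma+1}\to\mathrm{HOD}\cap V_{j(\gamma)+1}$ with critical point exactly $\kappa$ and $j\notin\mathrm{HOD}$".

By Theorem C, "supercompact" cannot be replaced by "extendible" in the consistency result, and $\kappa$ is not extendible in the models of Theorems A and B.

## 2. Theorem C: extendibility puts $j$ into HOD

**Definition.** $\kappa$ is *supercompact* if for every $\eta\ge\kappa$ there is a normal fine ultrafilter $U$ on $P_\kappa(\eta)$. Its ultrapower $i_U:V\to M$ has critical point $\kappa$, $i_U(\kappa)>\eta$ and $M^\eta\subseteq M$.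

**Definition.** $\kappa$ is *extendible* if for every $\eta>\kappa$ there are $\eta'$ and an elementary $e:V_\eta\to V_{\eta'}$ with critical point $\kappa$ and $e(\kappa)>\eta$. Extendible cardinals are supercompact.

As a small example, an extendible $\kappa$ yields a proper class of inaccessibles: for a limit ordinal $\eta>\kappa$, $V_\eta$ sees that $\kappa$ is inaccessible, so $V_{\eta'}$ sees that $e(\kappa)>\eta$ is inaccessible, and it is right about that.

We also need a pairing that does not raise rank. For a set $u$ let $f(u)=(u\setminus\omega)\cup\{n+1:n\in u\cap\omega\}$, and let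
$$[x,y]=\{f(u):u\in x\}\cup\{f(u)\cup\{0\}:u\in y\}$$
(the Quine–Rosser flat pair). For instance $[\{\emptyset\},\emptyset]=\{\emptyset\}$ and $[\emptyset,\{\emptyset\}]=\{\{0\}\}$. Since $f$ is injective and $0\notin f(u)$, both $x$ and $y$ can be read off from $[x,y]$. If $\beta\ge\omega$ and $u\in V_\beta$, then $f(u)$ and $f(u)\cup\{0\}$ are in $V_\beta$: if $u\subseteq V_{\beta_0}$ with $\omega\le\beta_0<\beta$, both are subsets of $V_{\beta_0}$, and if $u$ is hereditarily finite, so are both. Hence $V_\xi$ is closed under $[\cdot,\cdot]$ for every $\xi\ge\omega$. The relation $p=[x,y]$ is given by a formula with bounded quantifiers and the parameter $\omega$, so it is absolute between transitive sets containing the relevant objects.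

**Proof of Theorem C.** Write $W_\xi=\mathrm{HOD}\cap V_\xi$, let $j:W_{\gamma+1}\to W_{j(\gamma)+1}$ be as in the statement, and let $\vartheta=j(\gamma)+1$. Since $j(\gamma)\ge\gamma$, we have $W_{\gamma+1}\subseteq W_\vartheta$. Let $\pi\in\mathrm{HOD}$ be a bijection from an ordinal $\varpi$ onto $W_\vartheta$. Choose an uncountable cardinal $\delta>\varpi,\vartheta$ with $\delta^+=(\delta^+)^{\mathrm{HOD}}$.

**Step 1. A partition in HOD into truly stationary sets.** This is the only use of $\delta^+=(\delta^+)^{\mathrm{HOD}}$. Let $S=\{\beta<\delta^+:\mathrm{cf}(\beta)=\omega\}$, computed in $V$. It is an OD set of ordinals, so $S\in\mathrm{HOD}$. Let $I$ be the set of $A\in P(\delta^+)\cap\mathrm{HOD}$ such that $A\cap S$ is nonstationary in $V$. $I$ is OD with elements in HOD, so $I\in\mathrm{HOD}$. It is a proper ideal because $S$ is stationary; it is closed under unions of at most $\delta$ sets taken in HOD, and it contains the bounded sets. Now argue in HOD, where $\delta^+$ is a successor cardinal. Choose injections $f_\beta:\beta\to\delta$ for $\beta<\delta^+$,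 and let $A_{\alpha,\xi}=\{\beta<\delta^+:\alpha<\beta,\ f_\beta(\alpha)=\xi\}$ (an Ulam matrix). For fixed $\alpha$, $\bigcup_{\xi<\delta}A_{\alpha,\xi}=(\alpha,\delta^+)\notin I$, so some $A_{\alpha,\xi_\alpha}\notin I$. For some $\xi$ the set of $\alpha$ with $\xi_\alpha=\xi$ has size $\delta^+$. For fixed $\xi$ the sets $A_{\alpha,\xi}$ are pairwise disjoint, since $f_\beta$ is injective. Intersecting them with $S$, reindexing, and adding the rest of $S$ to the first one, we get a partition $\vec S=\langle S_\alpha:\alpha<\delta^+\rangle\in\mathrm{HOD}$ of $S$ into sets that are stationary in $V$.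

**Step 2. The extendibility embedding.** We choose an embedding whose target computes a HOD contained in the true one. Each $x\in W_{\delta^{++}}$, and each element of its transitive closure, is definable from ordinals over some $V_\xi$. So there is an inaccessible $\eta>\delta^{++}$ above all (least) such $\xi$, and then, with (H3), $\mathrm{HOD}^{V_\eta}\cap V_{\delta^{++}}=\mathrm{HOD}\cap V_{\delta^{++}}$. Let $e:V_\eta\to V_{\eta'}$ be elementary with critical point $\kappa$ and $e(\kappa)>\eta$, and put $\mathrm{HOD}'=\mathrm{HOD}^{V_{\eta'}}$. By (H3),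
$$\mathrm{HOD}'\subseteq\mathrm{HOD}.\tag{4}$$
By elementarity, $e(W_\xi)=\mathrm{HOD}'\cap V_{e(\xi)}$ for $\xi\le\delta^{++}$, and $e(x)\in\mathrm{HOD}'$ for $x\in W_{\delta^{++}}$.

**Step 3. $e''\delta^+\in\mathrm{HOD}'$.** This puts enough of $e$ itself into HOD. Let $\tau=\sup e''\delta^+$. Since $e(\delta^+)$ is regular and larger than $e(\kappa)>\eta>\delta^+$, we have $\tau<e(\delta^+)$. We show
$$e''\delta^+=\{\alpha<\tau:\ e(\vec S)_\alpha\cap\tau\text{ is stationary in }\tau\}.\tag{5}$$
This suffices: $e(\vec S)\in\mathrm{HOD}'$, and $V_{\eta'}$ contains all subsets of $\tau$, so it computes stationarity in $\tau$ correctly. Hence the set in (5) is OD in $V_{\eta'}$.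

If $\beta=\sup_n\beta_n<\delta^+$ with $\langle\beta_n:n<\omega\rangle$ increasing, then $e(\beta)=\sup_ne(\beta_n)$, because $e(\langle\beta_n\rangle)=\langle e(\beta_n)\rangle$. So $e''\delta^+$ is unbounded in $\tau$ and closed under sups of $\omega$-sequences; also $\mathrm{cf}(\tau)=\delta^+>\omega$.

For $\subseteq$, let $\bar\alpha<\delta^+$ and let $C\subseteq\tau$ be club. The set $B=\{\beta<\delta^+:e(\beta)\in C\}$ is closed under sups of $\omega$-sequences. It is unbounded: given $\beta_0$, choose alternately $c_n\in C$ and $\beta_{n+1}$ with $e(\beta_n)<c_n<e(\beta_{n+1})$; for $\beta=\sup_n\beta_n$ we get $e(\beta)=\sup_n c_n\in C$. The limit points of $B$ below $\delta^+$ form a club, so some $\beta\in S_{\bar\alpha}$ is a limit point of $B$. As $\mathrm{cf}(\beta)=\omega$, $\beta\in B$. So $e(\beta)\in C\cap e(S_{\bar\alpha})=C\cap e(\vec S)_{e(\bar\alpha)}$. Hence $e(\vec S)_{e(\bar\alpha)}\cap\tau$ is stationary.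

For $\supseteq$, let $\alpha<\tau$ and let $e(\vec S)_\alpha\cap\tau$ be stationary. It consists of ordinals of cofinality $\omega$, and the limits of $e''\delta^+$ form a club in $\tau$. So it contains a limit of $e''\delta^+$ of cofinality $\omega$, which is some $e(\beta)$ with $\mathrm{cf}(\beta)=\omega$. Then $\beta\in S_{\bar\alpha}$ for some $\bar\alpha$, and $e(\beta)\in e(\vec S)_{e(\bar\alpha)}\cap e(\vec S)_\alpha$. The entries of $e(\vec S)$ are pairwise disjoint, so $\alpha=e(\bar\alpha)$. This proves (5).

**Step 4. $e\restriction W_\vartheta\in\mathrm{HOD}$.** This will let us undo $e$ at the end. The map $e\restriction\delta^+$ is the increasing enumeration of $e''\delta^+$, so it and $e\restriction\varpi$ are in $\mathrm{HOD}'$. Since $e(\pi)\in\mathrm{HOD}'$ and $e(\pi(\nu))=e(\pi)(e(\nu))$, the map $\nu\mapsto e(\pi(\nu))$ $(\nu<\varpi)$ is in $\mathrm{HOD}'$, hence in HOD by (4). As $\pi\in\mathrm{HOD}$, $e\restriction W_\vartheta\in\mathrm{HOD}$.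

**Step 5. Recovering $j$ from one value of $e(j)$.** Note $j\in V_\eta$, and
$$e(j):\mathrm{HOD}'\cap V_{e(\gamma)+1}\to\mathrm{HOD}'\cap V_{e(j(\gamma))+1}$$
is elementary with critical point at least $e(\kappa)>\eta>\varpi$. So $e(j)$ fixes all $\nu<\varpi$. We pack all of $e''W_{\gamma+1}$ into one set in its domain. Let $Z=\{\nu<\varpi:\pi(\nu)\in W_{\gamma+1}\}\in\mathrm{HOD}$. Then $e(Z)\in\mathrm{HOD}'$ and $Z=\{\nu<\varpi:e(\nu)\in e(Z)\}$, so $Z\in\mathrm{HOD}'$. Put
$$B=\{[\nu,v]:\nu\in Z,\ v\in e(\pi(\nu))\}.$$
By Step 4, $B\in\mathrm{HOD}'$. For $\nu\in Z$ we have $\nu<\varpi<e(\kappa)\le e(\gamma)$ and $e(\pi(\nu))\subseteq V_{e(\gamma)}$, so $B\subseteq V_{e(\gamma)}$ by flatness, and $B$ is in the domain of $e(j)$. In $\mathrm{HOD}'\cap V_{e(\gamma)+1}$ it is true that for all $v$, $v\in e(\pi(\nu))$ iff $[\nu,v]\in B$. Apply $e(j)$, which fixes $\nu$ and $\omega$: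
$$e(j(\pi(\nu)))=e(j)(e(\pi(\nu)))=\{v\in\mathrm{HOD}'\cap V_{e(j(\gamma))}:[\nu,v]\in e(j)(B)\}\qquad(\nu\in Z).$$
Here $e(j)(B)\in\mathrm{HOD}'\subseteq\mathrm{HOD}$, and $\mathrm{HOD}'\cap V_{e(j(\gamma))}$ is an OD subset of HOD, so it is in HOD. Therefore $\nu\mapsto e(j(\pi(\nu)))$ $(\nu\in Z)$ is in HOD. Applying $(e\restriction W_\vartheta)^{-1}\in\mathrm{HOD}$, we get $\langle j(\pi(\nu)):\nu\in Z\rangle\in\mathrm{HOD}$, and so $j\in\mathrm{HOD}$. $\blacksquare$

With a supercompact $\kappa$ one would replace $e$ by an ultrapower $i_U:V\to M$ and $\mathrm{HOD}'$ by $\mathrm{HOD}^M$. The step without a counterpart is (4). It held because the target was a rank-initial segment $V_{\eta'}$ of $V$. What is OD in $M$ is definable in $V$ from ordinals *and $U$*, and the argument gives no way to remove $U$. So we now try to build a counterexample.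

## 3. What a new embedding in a closed extension must look like

The plan has two parts. First, Section 6 takes a model $W$ and forces over it to get $W_1$ so that, after cutting off at an inaccessible $\Theta$, HOD becomes exactly $V_\Theta^W$. The forcing may have extra factors $\mathrm{Add}(\gamma^+,1)^W$. Second, we want such a factor to add an elementary $j:V_{\gamma+1}^W\to V_{\gamma'+1}^W$ that is not in $W$.

Suppose $h$ is generic for $\mathrm{Add}(\gamma^+,1)^W$ and $j\in W[h]\setminus W$ is such a map. No $\gamma$-sequences are added, so $j\restriction x\in W$ for every $x\in W$ with $|x|\le\gamma$. Thus $j$ is new although all its small pieces are old. So $W$ must contain many partial embeddings that split at $\gamma^+$ many places and can be glued along every choice of $h$. To get the splitting, we put into $W$ a sequence $a=\langle a_i:i<\gamma^+\rangle$ of Cohen subsets of $\gamma$ and a sequence $b=\langle b_\xi:\xi<\gamma'^+\rangle$ of Cohen subsets of $\gamma'$, arranged so that each $a_i$ has two equally good possible images among the $b_\xi$. The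 bit $h(i)$ chooses between them.

## 4. Iterations with Easton support

**Conventions.** $\mathrm{Add}(\gamma,Y)$ is the set of partial functions $q:Y\times\gamma\to2$ with $|q|<\gamma$, ordered by $\supseteq$. For a generic $g$ put $a_i=\{\zeta:(\bigcup g)(i,\zeta)=1\}$ and $a=\langle a_i:i\in Y\rangle$; write $g_a$ for $g$. A poset is *$<\kappa$-directed closed* if directed subsets of size $<\kappa$ have lower bounds, *$<\alpha$-closed* (*$\le\alpha$-closed*) if descending sequences of length $<\alpha$ ($\le\alpha$) have lower bounds. A $<\alpha$-closed forcing adds no sequences of length $<\alpha$ of ground model elements.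

*Bit flipping.* Given $q,q'\in\mathrm{Add}(\gamma,Y)$, flipping all bits at the places in $\mathrm{dom}\,q\cap\mathrm{dom}\,q'$ where $q,q'$ disagree is an automorphism that sends $q$ to a condition compatible with $q'$. So $\mathrm{Add}(\gamma,Y)$, and products of such posets, are weakly homogeneous. In $\mathrm{Add}(\omega,1)$, for example, $q=\{((0,0),0)\}$ and $q'=\{((0,0),1)\}$ are exchanged by flipping bit $0$.

**Published results used.**

* Laver (1978): if $\kappa$ is supercompact there is a *Laver function* $\ell:\kappa\to V_\kappa$: for all $x$ and all $\eta\ge|\mathrm{tc}(x)|+\kappa$ some normal fine $U$ on $P_\kappa(\eta)$ has $i_U(\ell)(\kappa)=x$. (For $x\in V_\kappa$ this says $i_U(\ell)(\kappa)=i_U(x)$, so $\{\alpha<\kappa:\ell(\alpha)=x\}$ belongs to the normal measure $\{Z\subseteq\kappa:\kappa\in i_U(Z)\}$, and each $x\in V_\kappa$ is guessed stationarily often.)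
* Solovay: if $\kappa$ is strongly compact and $\varepsilon>\kappa$ is a singular strong limit cardinal, then $2^\varepsilon=\varepsilon^+$. (Supercompact cardinals are strongly compact.)
* Silver's lifting criterion: if $e:M\to M'$ is elementary between transitive models of ZFC, $g$ is $P$-generic over $M$, $g'$ is $e(P)$-generic over $M'$ and $e''g\subseteq g'$, then $\sigma_g\mapsto e(\sigma)_{g'}$ is a well-defined elementary extension $M[g]\to M'[g']$ of $e$. (If $M[g]\models\varphi(\sigma_g)$, some $p\in g$ forces it, so $e(p)\in g'$ forces $\varphi(e(\sigma))$.)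

**Definition.** Work in a model $N$ of ZFC. An *Easton iteration* of length $\Omega$ has a set $A\subseteq\Omega$ of inaccessible *active stages*; for $\nu\in A$, $\nu^*$ is the next active stage, if any. For $\alpha\le\Omega$, $P_\alpha$ is the set of partial functions $p$ with $\mathrm{dom}\,p\subseteq A\cap\alpha$ and $|\mathrm{dom}\,p\cap\beta|<\beta$ for all inaccessible $\beta\le\Omega$, such that for $\nu\in\mathrm{dom}\,p$, $p(\nu)\in V_{s(\nu)}$ is a $P_\nu$-name forced to be in $\dot Q_\nu$. Here $\dot Q_\nu$ is forced to be $<\nu$-directed closed with a greatest element. The ordinal $s(\nu)>\nu$ is inaccessible, $s(\nu)\le\nu^*$ if $\nu^*$ exists, and each name for an element of $\dot Q_\nu$ is forced equal to some name in $V_{s(\nu)}$. Put $p\le q$ iff $\mathrm{dom}\,q\subseteq\mathrm{dom}\,p$ and $p\restriction\nu\Vdash p(\nu)\le q(\nu)$ for $\nu\in\mathrm{dom}\,q$. Omitted coordinates count as the greatest element.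

With just two active stages $\nu_0<\nu_1$ and $\dot Q_\nu$ naming $\mathrm{Add}(\nu,\nu^+)$, this is the two-step iteration $\mathrm{Add}(\nu_0,\nu_0^+)*\mathrm{Add}(\nu_1,\nu_1^+)$, with small names only.

Clearly $P_\alpha\subseteq P_\beta$ for $\alpha\le\beta$. If $\alpha$ is inaccessible and $s(\nu)\le\alpha$ for all $\nu\in A\cap\alpha$ (for example if $\alpha$ is active, or an inaccessible limit of $A$), then $P_\alpha\subseteq V_\alpha$: a condition is a subset of $V_\alpha$ of size $<\alpha$.

Let $G$ be $P_\Omega$-generic over $N$ and $G_\alpha=G\cap P_\alpha$; this is $P_\alpha$-generic, since $\{p:p\restriction\alpha\in D\}$ is dense for every dense $D\subseteq P_\alpha$. We shall use, for $\alpha\le\beta$: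
$$\text{if }p\in G_\alpha\text{ and }p'\in G_\beta,\text{ then }p\cup(p'\restriction[\alpha,\beta))\in G_\beta.\tag{6}$$
Indeed a common extension in $G_\beta$ of $p$ and $p'$ is below this condition, coordinate by coordinate.

**Lemma 1.** Let $\alpha<\beta\le\Omega$, $A\cap[\alpha,\beta)\ne\emptyset$ and $\alpha^\dagger=\min(A\setminus\alpha)$. Then $N[G_\beta]$ is an extension of $N[G_\alpha]$ by a $<\alpha^\dagger$-directed closed poset.

*Proof.* **Step 1. The tail poset.** Let $T=\{p\restriction[\alpha,\beta):p\in P_\beta\}$. If $p\in P_\alpha$ and $r\in T$, then $p\cup r\in P_\beta$. In $N[G_\alpha]$ let $r\le r'$ iff $p\cup r\le p\cup r'$ for some $p\in G_\alpha$. If this holds for $p$, it holds for every $s\le p$ in $G_\alpha$, so $\le$ is transitive. Let $H=\{p\restriction[\alpha,\beta):p\in G_\beta\}$. By (6), $G_\beta=\{p\in P_\beta:p\restriction\alpha\in G_\alpha,\ p\restriction[\alpha,\beta)\in H\}$, so $N[G_\beta]=N[G_\alpha][H]$, and $H$ is a filter: it is upward closed by (6), and if $q\le p,p'$ in $G_\beta$, then $q\restriction[\alpha,\beta)$ is below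 the two restrictions, as witnessed by $q\restriction\alpha$. For genericity, let $p_0\in G_\alpha$ force that $\dot D$ is dense in $T$, and let $p\in P_\beta$ with $p\le p_0$. Choose $q\le p\restriction\alpha$ and $r\in T$ such that $q\Vdash r\in\dot D$ and $q\Vdash r\le p\restriction[\alpha,\beta)$. Extending $q$, we may assume that $q$ itself witnesses this inequality. Then $q\cup r\le p$ and $q\Vdash r\in\dot D$. So by density $H$ meets the set named by $\dot D$.

**Step 2. A candidate lower bound.** Let $p_0\in G_\alpha$ force that $\{\dot r_\xi:\xi<\eta\}\subseteq T$ is directed, $\eta<\alpha^\dagger$. In $N$ let $d$ be the union of the domains of all possible values of all $\dot r_\xi$. Since $\alpha^\dagger$ is active, $P_\alpha\subseteq P_{\alpha^\dagger}\subseteq V_{\alpha^\dagger}$, so there are at most $\alpha^\dagger$ possible values, and $d\subseteq[\alpha^\dagger,\beta)$. For inaccessible $\beta'\le\alpha^\dagger$, $d\cap\beta'=\emptyset$; for inaccessible $\beta'>\alpha^\dagger$, $d\cap\beta'$ is a union of at most $\alpha^\dagger<\beta'$ sets of size $<\beta'$,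 so $|d\cap\beta'|<\beta'$. Hence $d$ is a legal domain. For $\nu\in d$ let $r(\nu)\in V_{s(\nu)}$ name a lower bound in $\dot Q_\nu$ of $\{\dot r_\xi(\nu):\xi<\eta\}$ if this set is directed, and any condition otherwise. Lower bounds exist, as $\eta<\alpha^\dagger\le\nu$.

**Step 3. It is a lower bound.** We show by induction on $\nu\le\beta$: whenever $p_1\le p_0$ in $P_\alpha$ decides $\dot r_\xi=r'$, then $p_1\cup r\restriction\nu\le p_1\cup r'\restriction\nu$. The order is defined coordinatewise, so only successor steps matter: assuming the claim for $\nu$, and $\nu\in\mathrm{dom}\,r'$, we must see that $p_1\cup r\restriction\nu\Vdash r(\nu)\le r'(\nu)$. Let $G_\nu$ be generic containing $p_1\cup r\restriction\nu$, and let $r_\xi$ be the value of $\dot r_\xi$ for every $\xi<\eta$. For each $\xi$ some $p_2\le p_1$ in $G_\alpha$ decides $\dot r_\xi=r_\xi$. By (6) $p_2\cup r\restriction\nu\in G_\nu$, so by induction $p_2\cup r_\xi\restriction\nu\in G_\nu$. By (6), then, $p\cup r_\xi\restriction\nu\in G_\nu$ for all $p\in G_\alpha$ and all $\xi$. Given $\xi,\xi'$, choose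 $\zeta$ and $p\in G_\alpha$ with $p\cup r_\zeta\le p\cup r_\xi$ and $p\cup r_\zeta\le p\cup r_{\xi'}$. Since $p\cup r_\zeta\restriction\nu\in G_\nu$, the value of $r_\zeta(\nu)$ is below those of $r_\xi(\nu)$ and $r_{\xi'}(\nu)$. So the set $\{r_\xi(\nu):\xi<\eta\}$ is directed in $N[G_\nu]$, and $r(\nu)$ is below every $r_\xi(\nu)$, in particular below $r'(\nu)$. With $\nu=\beta$ we see that $r$ is below all $r_\xi$ in $T$. $\square$

For $\beta=\alpha+1$ with $\alpha$ active, the tail $T$ amounts to $\dot Q_\alpha^{G_\alpha}$ (send $\{(\alpha,\dot q)\}$ to the value of $\dot q$), so $N[G_{\alpha+1}]$ is a $\dot Q_\alpha^{G_\alpha}$-generic extension of $N[G_\alpha]$.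

**Lemma 2.** If $\alpha\le\Omega$ is Mahlo and $A\cap\alpha$ is unbounded in $\alpha$, then $P_\alpha$ is $\alpha$-c.c. and $\alpha$ is inaccessible in $N[G_\alpha]$.

*Proof.* Let $\langle p_\xi:\xi<\alpha\rangle$ be a sequence in $P_\alpha$. Each $\mathrm{dom}\,p_\xi$ is bounded in $\alpha$, so the set $C$ of $\beta<\alpha$ with $\mathrm{dom}\,p_\xi\subseteq\beta$ for all $\xi<\beta$ is club. For inaccessible $\beta\in C$, $|\mathrm{dom}\,p_\beta\cap\beta|<\beta$, so $\mathrm{dom}\,p_\beta\cap\beta$ is bounded in $\beta$. The inaccessibles below $\alpha$ are stationary, so by Fodor there are $\eta<\alpha$ and a stationary set of inaccessible $\beta\in C$ with $\mathrm{dom}\,p_\beta\cap\beta\subseteq\eta$. Choosing $\nu\in A$ with $\eta\le\nu<\alpha$, we get $P_\eta\subseteq V_\nu$, so $|P_\eta|<\alpha$, and $p_\beta\restriction\eta$ is constant on a stationary subset. For $\beta<\beta'$ in that subset, $\mathrm{dom}\,p_\beta\subseteq\beta'$ and $\mathrm{dom}\,p_{\beta'}\cap\beta'\subseteq\eta$, so $p_\beta\cup p_{\beta'}$ is a function and a common extension. Hence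 $P_\alpha$ is $\alpha$-c.c., and $\alpha$ stays regular.

For strong limitness let $\beta<\alpha$ and pick $\nu\in A$ with $\beta<\nu<\alpha$. By Lemma 1, cut at $\nu+1$, every subset of $\beta$ in $N[G_\alpha]$ is in $N[G_{\nu+1}]$. Since $|P_{\nu+1}|<\alpha$, $2^\beta<\alpha$ there. $\square$

**Laver preparation.** For a Laver function $\ell$ on $\kappa$, $P^\ell$ is the Easton iteration of length $\kappa$ in which $\alpha$ is active iff $\alpha$ is inaccessible, $\ell''\alpha\subseteq V_\alpha$ and $\ell(\alpha)=(\dot Q,\eta)$, where $\eta$ is an ordinal and $\dot Q$ is a $P^\ell_\alpha$-name for a $<\alpha$-directed closed poset. Then $\dot Q_\alpha=\dot Q$, and $s(\alpha)$ is the least inaccessible $s>\alpha$ with $\dot Q\in V_s$. Mixing names from $\mathrm{dom}\,\dot Q$ along antichains of $P^\ell_\alpha\subseteq V_\alpha$ shows that each name for an element of $\dot Q$ is equivalent to one in $V_{s(\alpha)}$. If $\alpha^*$ is the next active stage, then $\ell(\alpha)\in V_{\alpha^*}$, so $s(\alpha)\le\alpha^*$ and $\eta<\alpha^*$: the second entry $\eta$ keeps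 the next active stage away. Also $P^\ell\subseteq V_\kappa$, and $P^\ell_\alpha$ depends only on $\ell\restriction\alpha$.

**Lemma 3** (Laver). After forcing with $P^\ell$, $\kappa$ is supercompact and remains so after any $<\kappa$-directed closed forcing.

*Proof.* Let $\dot Q$ be a $P^\ell$-name for a $<\kappa$-directed closed poset (possibly trivial) and $\eta\ge\kappa$. We find a normal fine measure on $P_\kappa(\eta)$ in the extension.

**Step 1. Choosing $i$.** Let $\zeta$ be a limit ordinal above $\kappa$ and the ranks of $\dot Q$ and $\eta$, so large that elements of $\dot Q$ and subsets of $P_\kappa(\eta)$ in the extension have names in $V_\zeta$. Let $\eta'\ge|V_\zeta|$ be a cardinal, and let $i:V\to M$ be the ultrapower by a normal fine measure on $P_\kappa(\eta')$ with $i(\ell)(\kappa)=(\dot Q,\eta')$. Let $G*H$ be $P^\ell*\dot Q$-generic and $Q=\dot Q^G$. Since $i(\ell)\restriction\kappa=\ell$, the iteration $i(P^\ell)$ agrees in $M$ with $P^\ell$ up to $\kappa$. In $M$, $\dot Q$ names a $<\kappa$-directed closed poset, because a directed set in $M[G]$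 has a lower bound in $V[G]$, and that bound is an element of $Q\in M[G]$. So $\kappa$ is active with forcing $\dot Q$, and the next active stage exceeds $\eta'$. By Lemma 1 in $M$, directed sets of size $\le\eta'$ in the tail $R$ (in $M[G][H]$) have lower bounds. (If no active stage is left, $R$ is trivial.)

**Step 2. Closure.** $M[G][H]$ is closed under $\eta'$-sequences in $V[G][H]$: up to equivalence $|P^\ell*\dot Q|\le\eta'$, so an $\eta'$-sequence of ordinals has a nice name that is a subset of $M$ of size $\le\eta'$, hence is in $M$; and closure under $\eta'$-sequences of ordinals suffices, as $M[G][H]$ satisfies choice. So $R$ is $\le\eta'$-closed in $V[G][H]$.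

**Step 3. Lifting twice.** Let $G_R$ be $R$-generic over $V[G][H]$; it adds no $\eta'$-sequences. Since $P^\ell\subseteq V_\kappa$, $i''G=G$, and $i$ lifts to $i:V[G]\to M[G][H][G_R]$. The restriction of $i$ to the at most $\eta'$ many names needed for elements of $Q$ is in $M$, so $i''H\in M[G][H][G_R]$. It is directed and has size $\le\eta'<i(\kappa)$, so it has a lower bound $q\in i(Q)$. Force with $i(Q)$ below $q$ over $V[G][H][G_R]$ to get $H'$. An $\eta'$-sequence of ordinals in $V[G][H][G_R]$ is in $V[G][H]$, hence in $M[G][H]$; so $i(Q)$ is $\le\eta'$-closed in $V[G][H][G_R]$, and again no $\eta'$-sequences are added. As $i''H\subseteq H'$, $i$ lifts to $i:V[G][H]\to M[G][H][G_R][H']$.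

**Step 4. The measure.** $U=\{X\subseteq P_\kappa(\eta):X\in V[G][H],\ i''\eta\in i(X)\}$ is a normal fine measure: $i''\eta\in M$ has size $\eta<i(\kappa)$, $i$ has critical point $\kappa$, $i(\beta)\in i''\eta$ for each $\beta<\eta$, and if $f(x)\in x$ for all nonempty $x$, then $i(f)(i''\eta)=i(\beta)$ for some $\beta<\eta$. $U$ is coded by a subset of $\eta'$, and no subsets of $\eta'$ were added over $V[G][H]$, so $U\in V[G][H]$. $\square$

## 5. The doubling lemma

**Lemma 4.** Let $K\subseteq K'\subseteq W$ be transitive models of ZFC with the same ordinals, and suppose: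

* (i) $\gamma<\rho$ are inaccessible in $K$, $\rho'$ is inaccessible in $K'$, $e\in K'$, $e:V_\rho^K\to V_{\rho'}^{K'}$ is elementary with critical point $\le\gamma$, and $\gamma':=e(\gamma)>\gamma$;
* (ii) $a=\langle a_i:i<\gamma^+\rangle\in K'$ is $\mathrm{Add}(\gamma,\gamma^+)^K$-generic over $K$ (with $\gamma^+=(\gamma^+)^K$), and every $\gamma$-sequence of elements of $K[a]$ lying in $K'$ is in $K[a]$;
* (iii) $b=\langle b_\xi:\xi<\gamma'^+\rangle$ is $\mathrm{Add}(\gamma',\gamma'^+)^{K'}$-generic over $K'$ (with $\gamma'^+=(\gamma'^+)^{K'}$), $K'[b]\subseteq W$, and $V^W_{\gamma'+1}=V^{K'[b]}_{\gamma'+1}$.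

Let $h:\gamma^+\to2$ be $\mathrm{Add}(\gamma^+,1)^W$-generic over $W$. Then in $W[h]$ there is an elementary $j:V^W_{\gamma+1}\to V^W_{\gamma'+1}$ with $j\restriction(\gamma+1)=e\restriction(\gamma+1)$ and $j\notin W$.

*Proof.* **Step 1. The models agree up to $\gamma+1$.** This makes all bookkeeping about subsets of $\gamma$ absolute. By elementarity and inaccessibility of $\rho'$, $\gamma'$ is inaccessible in $K'$ and $e(\gamma^+)=\gamma'^+$. In $K$, $\mathrm{Add}(\gamma,\gamma^+)$ is $<\gamma$-closed and $\gamma^+$-c.c., so $V_\gamma^{K[a]}=V_\gamma^K$, of size $\gamma$ in $K$, and $\gamma^+$ is preserved. By induction on $\xi\le\gamma$, a subset in $K'$ of $V_\xi^{K[a]}$ is coded by a sequence of length at most $\gamma$, so it is in $K[a]$ by (ii). Hence $V_{\gamma+1}^{K'}=V_{\gamma+1}^{K[a]}$. Passing to $K'[b]$ adds nothing, because $\mathrm{Add}(\gamma',\gamma'^+)^{K'}$ is $<\gamma'$-closed in $K'$; and $W$ agrees with $K'[b]$ by (iii). So $K[a],K',K'[b],W$ have the same $V_{\gamma+1}$. They then have the same $\gamma^+$, the supremum of the order types of well-orders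 of $\gamma$, and it is $(\gamma^+)^K$.

**Step 2. Two copies of the master condition.** The aim is to find in $b$ two possible images for each $a_i$. Let $m=\bigcup\{e(q):q\in g_a\}\in K'$. Members of $g_a$ are pairwise compatible, hence so are their images, and $m$ is a function. In $K'$ we have $|g_a|\le\gamma^+<\gamma'$ and each $|e(q)|<\gamma'$, so $m\in\mathrm{Add}(\gamma',\gamma'^+)^{K'}$. For $\tau<\gamma'^+$ let
$$m_\tau=\{((\tau+2\cdot\xi+k,\zeta),v):((\xi,\zeta),v)\in m,\ k<2\},$$
two interleaved copies of $m$; the ordinals $\tau+2\cdot\xi+k$ are distinct for distinct $(\xi,k)$. Given a condition $q$, choose $\tau$ above all first coordinates occurring in $q$; then $q\cup m_\tau$ is a condition. By genericity fix $\tau$ with $m_\tau\in g_b$.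

Here is the simplest instance. Suppose $e$ has critical point $\gamma$. For $q\in g_a\cap\mathrm{Add}(\gamma,1)$ we have $e(q)=q$, so $m(0,\zeta)$ is the $\zeta$-th bit of $a_0$ for $\zeta<\gamma$, and $m_\tau\in g_b$ says $b_\tau\cap\gamma=b_{\tau+1}\cap\gamma=a_0$. By Silver's criterion $e$ lifts to $V_\rho^K[a_0]$ in two ways, one with $a_0\mapsto b_\tau$ and one with $a_0\mapsto b_{\tau+1}$.

**Step 3. The permuted sequence, and why it cannot be used all at once.** Define $F:\gamma'^+\to\gamma'^+$ in $W[h]$ by
$$F(\xi)=\begin{cases}\tau+2\cdot\xi+1&\text{if }\xi=e(i)\text{ with }i<\gamma^+,\ h(i)=1,\\ \tau+2\cdot\xi&\text{otherwise,}\end{cases}\tag{7}$$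
and let $c_\xi=b_{F(\xi)}$. $F$ is injective. The first thing to try is to lift $e$ to all of $V_\rho^K[a]$ by sending $a$ to $c$. If we used a function $h\in W$ in (7), this would work: then $h\in V_{\gamma'}^W=V_{\gamma'}^{K'}$, so $F\in K'$ and $c$ is generic over $K'$. But the resulting embedding is in $W$.

With our new $h$, the lift is not available, because $c$ is not $\mathrm{Add}(\gamma',\gamma'^+)^{K'}$-generic over $K'$. To see this, for $i<\gamma^+$ let $\zeta_i$ be the least ordinal at which $b_{\tau+2\cdot e(i)}$ and $b_{\tau+2\cdot e(i)+1}$ differ. As $\gamma^+<\gamma'$ and $\gamma'$ is regular in $K'[b]$, there is $\zeta^*<\gamma'$ above all $\zeta_i$. The sequence $\langle b_{\tau+2\cdot e(i)+k}\cap\zeta^*:i<\gamma^+,k<2\rangle$ is in $K'$ by $<\gamma'$-closure. If $c$ were generic, $\langle c_{e(i)}\cap\zeta^*:i<\gamma^+\rangle$ would be in $K'$ for the same reason. Comparing the two gives $h\in K'\subseteq W$, a contradiction.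

The way out is that the domain of $j$ is only $V_{\gamma+1}$. A subset of $V_\gamma$ depends on only $\gamma$ many of the $a_i$, and every *proper initial segment* of $h$ is old. So we lift $e$ to each $V_\rho^K[a\restriction\alpha]$, $\alpha<\gamma^+$, separately, and take the union.

**Step 4. Initial segments of $c$ are generic over $K'$.** Let $\alpha<\gamma^+$. $\mathrm{Add}(\gamma^+,1)^W$ is $\le\gamma$-closed in $W$, so $h\restriction\alpha\in W$. Via an injection of $\alpha$ into $\gamma$ in $K$ it is coded by a subset of $\gamma$, so $h\restriction\alpha\in K'$ by Step 1. Since $e(i)<e(\alpha)$ iff $i<\alpha$, $F\restriction e(\alpha)$ is computed from $h\restriction\alpha$, $e$ and $\tau$. Hence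
$$F\restriction e(\alpha)\in K'.\tag{8}$$
As $F\restriction e(\alpha)$ is injective, $c\restriction e(\alpha)$ is $\mathrm{Add}(\gamma',e(\alpha))^{K'}$-generic over $K'$. Now let $q\in g_a\cap\mathrm{Add}(\gamma,\alpha)$ and $(\xi,\zeta)\in\mathrm{dom}\,e(q)$. Then $\xi<e(\alpha)$ and $F(\xi)=\tau+2\cdot\xi+k$ for some $k<2$, so $e(q)(\xi,\zeta)=m(\xi,\zeta)=m_\tau(F(\xi),\zeta)$, which is the $\zeta$-th bit of $b_{F(\xi)}=c_\xi$. So $e(q)\in g_{c\restriction e(\alpha)}$.

**Step 5. The lifts and their union.** Put $M=V_\rho^K$ and $M'=V_{\rho'}^{K'}$, models of ZFC. By Step 4 and Silver's criterion, $e$ extends to an elementary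
$$e_\alpha:M[a\restriction\alpha]\to M'[c\restriction e(\alpha)],\qquad e_\alpha(\sigma_{a\restriction\alpha})=e(\sigma)_{c\restriction e(\alpha)}.$$
For $\alpha<\alpha'<\gamma^+$ an $\mathrm{Add}(\gamma,\alpha)$-name is also an $\mathrm{Add}(\gamma,\alpha')$-name with the same value, and likewise for its image, so $e_\alpha\subseteq e_{\alpha'}$. Let $x\in V_{\gamma+1}^W=V_{\gamma+1}^{K[a]}$. Then $x\subseteq V_\gamma^K$, a set of size $\gamma$ in $K$. By the $\gamma^+$-c.c. $x$ has a nice name that mentions at most $\gamma$ coordinates, so all are below some $\alpha<\gamma^+$, and $x\in M[a\restriction\alpha]$. Therefore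
$$j:=\bigcup_{\alpha<\gamma^+}e_\alpha\restriction\left(V_{\gamma+1}^W\cap M[a\restriction\alpha]\right)$$
is a function on $V_{\gamma+1}^W$. Its values are in $V_{\gamma'+1}^{K'[b]}=V_{\gamma'+1}^W$. It is defined in $W[h]$ from $e,a,b,\tau,h,M,M'$, and $j\restriction(\gamma+1)=e\restriction(\gamma+1)$.

**Step 6. $j$ is elementary.** The difficulty is that $M'[c\restriction e(\alpha)]$ sees only part of $V_{\gamma'+1}^W$; weak homogeneity supplies the rest. Let $\varphi$ be a formula and $x\in V_{\gamma+1}^W\cap M[a\restriction\alpha]$; finite tuples are handled the same way, with $\alpha$ large enough. Let $S=\mathrm{Add}(\gamma,\gamma^+\setminus\alpha)^K\in M$. Then $M[a]$ is an $S$-generic extension of $M[a\restriction\alpha]$, $V_{\gamma+1}^{M[a]}=V_{\gamma+1}^{K[a]}=V_{\gamma+1}^W$, and $S$ is weakly homogeneous through automorphisms in $M$. So $V_{\gamma+1}^W\models\varphi(x)$ iff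
$$M[a\restriction\alpha]\models\ \Vdash_S\text{“}V_{\gamma+1}\models\varphi(\check x)\text{”}.$$
Applying $e_\alpha$, this holds iff
$$M'[c\restriction e(\alpha)]\models\ \Vdash_{S'}\text{“}V_{\gamma'+1}\models\varphi(\check y)\text{”},\qquad y=j(x),\quad S'=\mathrm{Add}(\gamma',\gamma'^+\setminus e(\alpha))^{K'}.\tag{9}$$
Put $Y=\gamma'^+\setminus F''e(\alpha)$. By (8), $Y\in M'$. It has size $\gamma'^+$, because $F''e(\alpha)\subseteq\tau+2\cdot e(\alpha)<\gamma'^+$. Now $M'[b]=M'[c\restriction e(\alpha)][b\restriction Y]$, and $b\restriction Y$ is generic over $M'[c\restriction e(\alpha)]$ for $\mathrm{Add}(\gamma',Y)^{K'}$, which is isomorphic to $S'$ in $M'$. By weak homogeneity, (9) holds iff $V_{\gamma'+1}^{M'[b]}\models\varphi(j(x))$. Since nice names for subsets of $V_{\gamma'}^{K'}$ lie in $M'$, $V_{\gamma'+1}^{M'[b]}=V_{\gamma'+1}^{K'[b]}=V_{\gamma'+1}^W$.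

**Step 7. $j\notin W$.** We recover $h$ from $j$. For $i<\gamma^+$, $a_i\in V_{\gamma+1}^W$ and
$$j(a_i)=e_{i+1}(a_i)=c_{e(i)}=b_{\tau+2\cdot e(i)+h(i)}.$$
The $b_\xi$ are pairwise distinct, so $h$ is computable from $j,a,b,e,\tau$. If $j\in W$, then $h\in W$, contradicting genericity. $\square$

## 6. Coding a model as the HOD of a larger one

**Lemma 5.** Let $W\models\mathrm{ZFC}$, $\kappa<\Theta$, $\kappa$ supercompact and $\Theta$ inaccessible in $W$, and let $X\in W$ be a set of $W$-inaccessible cardinals in $(\kappa,\Theta)$. There is in $W$ a $<\kappa$-directed closed poset $Q$ (so $Q$ adds no $\omega$-sequences) of the form $\left(\prod_{\gamma\in X}\mathrm{Add}(\gamma^+,1)\right)\times C$, with supports bounded in $\Theta$, such that if $W_1=W[g]$ with $g$ $Q$-generic, then: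

* (a) $\Theta$ is inaccessible in $W_1$;
* (b) $W$ and $W_1$ have the same singular strong limit cardinals $\delta\in(\kappa,\Theta)$, and $(\delta^+)^W=(\delta^+)^{W_1}$ for each of them;
* (c) $\mathrm{HOD}^{V_\Theta^{W_1}}=V_\Theta^W$.

*Proof.* **Step 1. The poset.** We write all bounded subsets of $\Theta$ into the values of $2^{\varepsilon^+}$ for isolated singular strong limits $\varepsilon$. Work in $W$. Let $D$ be the set of singular strong limit cardinals in $(\kappa,\Theta)$ and $E=\{\varepsilon\in D:\sup(D\cap\varepsilon)<\varepsilon\}$. The least strong limit cardinal above any $\beta$ has cofinality $\omega$, so $D$ is unbounded in $\Theta$ and in every inaccessible $\alpha\in(\kappa,\Theta)$. For any $\beta$ the least element of $D$ above $\beta$ is in $E$, so the same holds for $E$, and every limit of $D$ is a limit of $E$. Let $\langle\varepsilon_\nu:\nu<\Theta\rangle$ increasingly enumerate $E$, let $\langle x_\nu:\nu<\Theta\rangle$ enumerate the bounded subsets of $\Theta$, and let $A=\{\Gamma(\nu,\beta):\beta\in x_\nu\}\subseteq\Theta$, where $\Gamma$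 is Gödel pairing. For $\varepsilon=\varepsilon_\nu$ let
$$R_\varepsilon=\mathrm{Add}(\varepsilon^+,\varepsilon^{+3})\ \text{ if }\nu\in A,\qquad R_\varepsilon=\mathrm{Add}(\varepsilon^{++},1)\ \text{ if }\nu\notin A,$$
and $C=\prod_{\varepsilon\in E}R_\varepsilon$. All supports are bounded in $\Theta$, with no other restriction. Taking unions coordinatewise shows that $Q$ is $<\kappa$-directed closed.

**Step 2. Splitting $Q$ at $\varepsilon\in E$.** This gives control of $W_1$ up to $\varepsilon$. Let $\sigma=\sup(D\cap\varepsilon)<\varepsilon$. Members of $X$ are limits of $D$, so $X\cap\varepsilon\subseteq\sigma+1$, and $X\cap\varepsilon=\emptyset$ if $D\cap\varepsilon=\emptyset$. Write $Q\cong K_\varepsilon\times Q^\varepsilon$, where $K_\varepsilon$ collects the factors with index $<\varepsilon$. There are at most $\sigma$ of these, each of size at most $2^{\sigma^{+3}}$, so $|K_\varepsilon|\le(2^{\sigma^{+3}})^\sigma<\varepsilon$ (and $K_\varepsilon$ is trivial if $D\cap\varepsilon=\emptyset$). $Q^\varepsilon$ is $\le\varepsilon$-closed. Let $g=g_\varepsilon\times g^\varepsilon$.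 Then:
$$\text{if }f\in W_1\text{ is a function from an ordinal}\le\varepsilon\text{ into }W,\text{ then }f\in W[g_\varepsilon].\tag{10}$$
Indeed $f$ has a nice $K_\varepsilon$-name in $W[g^\varepsilon]$, a subset of $W$ of size at most $\varepsilon$. By closure of $Q^\varepsilon$ the name is in $W$.

**Step 3. Inaccessibles stay regular.** Let $\kappa<\alpha\le\Theta$ with $\alpha$ inaccessible in $W$, and let $f:\beta\to\alpha$ be in $W_1$ with $\beta<\alpha$. Choose $\varepsilon\in E$ with $\beta<\varepsilon<\alpha$. By (10) $f\in W[g_\varepsilon]$, and $|K_\varepsilon|<\alpha$, so $f$ is bounded. Hence $\alpha$ is regular in $W_1$.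

**Step 4. $D=D^{W_1}$, and (a).** For $\supseteq$: a singular strong limit cardinal $\delta\in(\kappa,\Theta)$ of $W_1$ is a strong limit cardinal in $W$; if it were regular there, it would be regular in $W_1$ by Step 3. For $\subseteq$: let $\delta\in D$. If $\delta=\varepsilon\in E$, then by (10) all subsets in $W_1$ of any $\beta<\varepsilon$, and any collapse of $\varepsilon$ to a smaller ordinal, are in $W[g_\varepsilon]$. Since $|K_\varepsilon|<\varepsilon$, $\varepsilon$ is a strong limit cardinal in $W[g_\varepsilon]$, hence in $W_1$. If $\delta\notin E$, then $\delta$ is a limit of $E$, so it is a limit of strong limit cardinals of $W_1$. Singularity is upward absolute. Finally, $\Theta$ is regular in $W_1$ by Step 3 and a limit of $D=D^{W_1}$, which gives (a).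

**Step 5. Successors, proving (b).** Let $\delta\in D$ and suppose $(\delta^+)^W$ is not a cardinal in $W_1$. Then it has cardinality $\delta$ there, and as $\delta$ is singular its $W_1$-cofinality is some $\beta<\delta$. Choose $\varepsilon\in E$ with $\beta<\varepsilon\le\delta$. By (10) a cofinal map from $\beta$ is in $W[g_\varepsilon]$, but forcing of size $<\varepsilon\le\delta$ preserves the regularity of $(\delta^+)^W$. This is a contradiction.

**Step 6. Reading the code in $W_1$.** We show that for $\varepsilon=\varepsilon_\nu$, $\nu\in A$ iff $W_1\models2^{\varepsilon^+}\ne\varepsilon^{++}$. Let $\varepsilon'$ be the next element of $D$ after $\varepsilon$; it is in $E$. Since $X\cap\varepsilon'\subseteq\varepsilon+1$ and $\varepsilon$ is singular, $X\cap[\varepsilon,\varepsilon')=\emptyset$, so $K_{\varepsilon'}=K_\varepsilon\times R_\varepsilon$. By (10) for $\varepsilon'$, the cardinals $\le\varepsilon'$ and the set $P(\varepsilon^+)$ of $W_1$ are those of $W[g_{\varepsilon'}]$, where $2^{\varepsilon^+}<\varepsilon'$. So we compute $2^{\varepsilon^+}$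 in $W[g_{\varepsilon'}]$, forcing first with $R_\varepsilon$ and then with $K_\varepsilon$.

* Let $R_\varepsilon=\mathrm{Add}(\varepsilon^+,\varepsilon^{+3})$. By Solovay's theorem $2^\varepsilon=\varepsilon^+$ in $W$, so $R_\varepsilon$ is $\le\varepsilon$-closed and $\varepsilon^{++}$-c.c. It preserves cardinals and makes $2^{\varepsilon^+}\ge\varepsilon^{+3}$. The small forcing $K_\varepsilon$ preserves this. So $W_1\models2^{\varepsilon^+}\ne\varepsilon^{++}$.
* Let $R_\varepsilon=\mathrm{Add}(\varepsilon^{++},1)$. It is $\le\varepsilon^+$-closed, so it preserves $\varepsilon^+,\varepsilon^{++}$ and adds no subsets of $\varepsilon^+$. By density each subset of $\varepsilon^+$ appears as one of the $\varepsilon^{++}$ many blocks of length $\varepsilon^+$ of the generic set, so $2^{\varepsilon^+}=\varepsilon^{++}$. Forcing with $K_\varepsilon$, $|K_\varepsilon|<\varepsilon$, preserves this by counting nice names. So $W_1\models2^{\varepsilon^+}=\varepsilon^{++}$.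

**Step 7. $V_\Theta^W\subseteq\mathrm{HOD}^{V_\Theta^{W_1}}$.** Since $D=D^{W_1}$, the sequence $\langle\varepsilon_\nu:\nu<\Theta\rangle$, and hence $A$, is definable over $V_\Theta^{W_1}$ from $\kappa$. So every bounded subset $x_\nu$ of $\Theta$ in $W$ is ordinal definable in $V_\Theta^{W_1}$. Each $y\in V_\Theta^W$ has its transitive closure coded by such a set, so $y\in\mathrm{HOD}^{V_\Theta^{W_1}}$.

**Step 8. $\mathrm{HOD}^{V_\Theta^{W_1}}\subseteq V_\Theta^W$.** Let $x\subseteq\eta<\Theta$ be in $\mathrm{HOD}^{V_\Theta^{W_1}}$, say $x=\{\beta<\eta:V_\Theta^{W_1}\models\varphi(\beta,\vec\tau)\}$ with ordinals $\vec\tau$. $Q$ is weakly homogeneous (flip bits coordinatewise), so $x=\{\beta<\eta:\ \Vdash_QV_\Theta\models\varphi(\beta,\vec\tau)\}\in W$. By (H2) in $V_\Theta^{W_1}$, the inclusion follows. $\square$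

## 7. Theorem A: cofinally many new embeddings

Assume that $\kappa<\theta$ are supercompact and $\sigma>\theta$ is inaccessible. We need a class of embeddings $e:V_\rho\to V_{\rho'}$ to which Lemma 4 can be applied, with *both* levels below $\theta$.

**Lemma 6.** For every $\beta<\theta$ there are inaccessible $\rho,\rho'$, ordinals $\lambda,\mu$ with $\beta<\lambda<\rho<\theta$ and $\lambda<\mu<\rho'<\theta$, and an elementary $e:V_\rho\to V_{\rho'}$ with critical point $\lambda$ and $e(\lambda)=\mu$.

*Proof.* Let $i:V\to M$ have critical point $\theta$, $i(\theta)>\sigma$, $M^\sigma\subseteq M$. Then $V_\sigma^M=V_\sigma$ and $i\restriction V_\sigma\in M$. First we bring the domain below $\theta$. $M$ satisfies "there are $\lambda,\rho$ with $i(\beta)<\lambda<\rho<i(\theta)$, $\rho$ inaccessible, and an elementary $e:V_\rho\to V_{i(\sigma)}$ with critical point $\lambda$ and $e(\lambda)=i(\theta)$", witnessed by $\theta,\sigma,i\restriction V_\sigma$. Hence in $V$ there are $\beta<\lambda<\rho<\theta$, $\rho$ inaccessible, and an elementary $e_0:V_\rho\to V_\sigma$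 with critical point $\lambda$ and $e_0(\lambda)=\theta$. Next we bring the target down. As a set of size $<\sigma$ of elements of $M$, $e_0$ is in $M$, and $\sigma<i(\theta)$. So $M$ satisfies the conclusion of the lemma for $i(\beta)=\beta$ and $i(\theta)$, with $\mu=\theta$ and $\rho'=\sigma$. By elementarity the conclusion holds in $V$ for $\beta$ and $\theta$. $\square$

**Proof of Theorem A.** Put $\Theta=\theta$.

**Step 1. Making $\kappa$ indestructible.** Let $\ell$ be a Laver function on $\kappa$ and let $N$ be the extension of $V$ by $P^\ell$. By Lemma 3, in $N$ $\kappa$ is supercompact and remains so after $<\kappa$-directed closed forcing. Since $P^\ell\in V_{\kappa+1}$ has size $\kappa$, any $e$ as in Lemma 6 with $\beta\ge\kappa$ fixes $P^\ell$ and all its conditions. So $e$ lifts to an elementary $V_\rho^N\to V_{\rho'}^N$, and $\rho,\rho'$ stay inaccessible. Mahlo cardinals above $\kappa$ stay Mahlo under this small forcing, so $\Theta$ is a Mahlo limit of Mahlo cardinals in $N$. So Lemma 6 holds in $N$ for all $\beta\in[\kappa,\Theta)$; from now on it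 refers to $N$ and such $\beta$. Each such $\lambda$ is measurable in $N$, by the measure $\{Z\subseteq\lambda:\lambda\in e(Z)\}$. Hence $\lambda$ is a Mahlo limit of Mahlo cardinals, and so is $\mu=e(\lambda)$, which is measurable by elementarity.

**Step 2. Adding the Cohen sequences at all Mahlo stages.** An iteration with a uniform definition will satisfy $e(P_\lambda)=P_\mu$. In $N$ let $P_\Theta$ be the Easton iteration of length $\Theta$ whose active stages are the Mahlo cardinals $\alpha\in(\kappa,\Theta)$, with $\dot Q_\alpha$ naming $\mathrm{Add}(\alpha,\alpha^+)$ of $N^{P_\alpha}$, and $s(\alpha)$ the least inaccessible above $\alpha$.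

We check the format. $P_\alpha\subseteq V_\alpha$ for active $\alpha$, so $|P_\alpha|\le\alpha$, $\alpha^+$ is preserved, and nice names for elements of $\dot Q_\alpha$ lie in $V_{s(\alpha)}$. Moreover $\alpha$ is inaccessible in $N^{P_\alpha}$, so that $\dot Q_\alpha$ is $<\alpha$-directed closed. If the Mahlo cardinals are unbounded in $\alpha$, this is Lemma 2. Otherwise $A\cap\alpha$ is bounded by some $\eta<\alpha$, all $s(\nu)$ for $\nu\in A\cap\alpha$ are at most the least inaccessible above $\eta$, which is below $\alpha$ as $\alpha$ is a limit of inaccessibles, and so $|P_\alpha|<\alpha$.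

Let $G_\Theta$ be generic and $W=N[G_\Theta]$. Lemma 1 with cut at $0$ shows that $P_\Theta$ is $<\kappa$-directed closed. By Lemma 2, $\Theta$ is inaccessible in $W$, and every Mahlo limit of Mahlos $\alpha\in(\kappa,\Theta)$ is inaccessible in $N[G_\alpha]$. Stage $\alpha$ is $<\alpha$-closed, and by Lemma 1 the tail after stage $\alpha$ is $<\alpha^*$-closed. Hence each such $\alpha$ is inaccessible in $W$, and
$$V_{\alpha+1}^W=V_{\alpha+1}^{N[G_{\alpha+1}]}.\tag{11}$$

**Step 3. Lemma 4 applies.** Let $\lambda,\mu,\rho,\rho',e$ be as in Lemma 6 in $N$, with $\lambda>\kappa$. The definition of $P_\lambda$ from $\kappa$ is absolute to $V_\rho^N$, that of $P_\mu$ to $V_{\rho'}^N$, and $e(\kappa)=\kappa$. So $e(P_\lambda)=P_\mu$. Also $e(p)=p$ for $p\in P_\lambda\subseteq V_\lambda^N$, so $e''G_\lambda=G_\lambda\subseteq G_\mu$. By Silver's criterion $e$ lifts to an elementary $\bar e:V_\rho^N[G_\lambda]\to V_{\rho'}^N[G_\mu]$ with $\bar e\in N[G_\mu]$. Put $K=N[G_\lambda]$, $K'=N[G_\mu]$, $\gamma=\lambda$, $\gamma'=\mu$, and let $a,b$ be the generic sequences of stages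 $\lambda$ and $\mu$. The hypotheses hold for $\bar e$:

* (i) $|P_\lambda|<\rho$ and $|P_\mu|<\rho'$, so $\rho,\rho'$ stay inaccessible, $V_\rho^K=V_\rho^N[G_\lambda]$ and $V_{\rho'}^{K'}=V_{\rho'}^N[G_\mu]$; $\lambda$ is inaccessible in $K$; $\bar e$ has critical point $\lambda$ and $\bar e(\lambda)=\mu>\lambda$.
* (ii) By Lemma 1, cut at $\lambda+1$, the iteration strictly between $\lambda$ and $\mu$ adds no $\lambda$-sequences over $K[a]=N[G_{\lambda+1}]$.
* (iii) $V_{\mu+1}^W=V_{\mu+1}^{K'[b]}$ by (11).

**Step 4. The model.** Let $X$ be the set of all $\lambda\in(\kappa,\Theta)$ that are critical points of embeddings as in Lemma 6 in $N$. It is unbounded in $\Theta$ and consists of $W$-inaccessibles. Since $P_\Theta$ is $<\kappa$-directed closed, $\kappa$ is supercompact in $W$. Apply Lemma 5 to get $Q$ and $W_1=W[g]$; let $h_\lambda$ ($\lambda\in X$) be the $\mathrm{Add}(\lambda^+,1)$-components of $g$. The final model is $\mathbf V:=V_\Theta^{W_1}$. By Lemma 5(a) it satisfies ZFC.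

*Clause (1).* $P_\Theta*\dot Q$ is $<\kappa$-directed closed in $N$, so $\kappa$ is supercompact in $W_1$. Since $\Theta$ is inaccessible in $W_1$, the measures on $P_\kappa(\eta)$ for $\eta<\Theta$ lie in $\mathbf V$, so $\kappa$ is supercompact in $\mathbf V$.

*Clause (2).* $\mathrm{HOD}^{\mathbf V}=V_\Theta^W$ by Lemma 5(c). By Lemma 5(b), every singular strong limit $\delta>\kappa$ of $\mathbf V$ has $\delta^+=(\delta^+)^{\mathrm{HOD}}$. For unboundedly many $\alpha<\Theta$, $\delta=\beth_{\alpha+\omega_1}^W>\kappa$ is a singular strong limit of cofinality $\omega_1$ in $W$. By Lemma 5(b) it remains a singular strong limit, and since $Q$ adds no $\omega$-sequences, $\mathrm{cf}(\delta)>\omega$ in $\mathbf V$.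

*Clause (3).* Let $\lambda\in X$. As $h_\lambda$ is $\mathrm{Add}(\lambda^+,1)^W$-generic over $W$, Lemma 4 gives an elementary $j:V_{\lambda+1}^W\to V_{\mu+1}^W$ in $W[h_\lambda]\setminus W$ with critical point $\lambda>\kappa$ and $j(\lambda)=\mu$. Since $V_{\lambda+1}^W=\mathrm{HOD}^{\mathbf V}\cap V_{\lambda+1}^{\mathbf V}$, and likewise for $\mu$, this is in $\mathbf V$ an elementary embedding $\mathrm{HOD}\cap V_{\gamma+1}\to\mathrm{HOD}\cap V_{j(\gamma)+1}$ with $\gamma=\lambda$, and $j\in\mathbf V\setminus\mathrm{HOD}^{\mathbf V}$. As $X$ is unbounded in $\Theta$, (3) holds. $\blacksquare$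

So the situation in the question is consistent.

## 8. Theorem B: critical point exactly $\kappa$

Now $e$ is to move $\kappa$, so it moves the Laver preparation too: $e(P^\ell)$ is longer than $P^\ell$. We use this. If the guessing function is chosen so that stage $\kappa$ of $e(P^\ell)$ is $\mathrm{Add}(\gamma,\gamma^+)$, then $e(P^\ell)$ itself supplies the sequence $a$.

**Proof of Theorem B.** **Step 1. The embedding.** Let $\kappa$ be extendible; then $\kappa$ is supercompact and there is a proper class of inaccessibles. For $\alpha\le\kappa$ let $\gamma_\alpha$ be the least inaccessible above $\alpha$, and let $\gamma=\gamma_\kappa$. Fix an inaccessible $\rho>\gamma$. Applying extendibility to $V_{\rho+1}$ and restricting, fix an elementary $e:V_\rho\to V_{\rho'}$ with critical point $\kappa$, $\mu:=e(\kappa)>\rho$, and $\rho'$ inaccessible ($V_{\rho+1}$ sees the inaccessibility of $\rho$). Fix an inaccessible $\Theta>\rho'$.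

**Step 2. A Laver function with a prescribed value at $\kappa$.** Let $\ell_0:\kappa\to V_\kappa$ be a Laver function. Choose $t\in\{0,1\}$ such that $e(\ell_0)(\kappa)$ is not an ordered pair with first entry $t$. Define $\ell$ recursively. If $\ell_0(\alpha)=(t,z)$, let $\ell(\alpha)=z$. Otherwise, if $\alpha$ is inaccessible and $\ell''\alpha\subseteq V_\alpha$, let
$$\ell(\alpha)=x_\alpha=(\dot S_\alpha,\gamma_\alpha^{++}),\qquad\dot S_\alpha\text{ the canonical }P^\ell_\alpha\text{-name for }\mathrm{Add}(\gamma_\alpha,\gamma_\alpha^+).$$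
In all other cases let $\ell(\alpha)=\emptyset$. In the second case $P^\ell_\alpha\subseteq V_\alpha$ is known from $\ell\restriction\alpha$ and has size $\le\alpha<\gamma_\alpha$, and $x_\alpha\in V_\kappa$. The definition of $x_\alpha$ makes sense also for $\alpha=\kappa$.

$\ell$ is a Laver function: given $x$ and $\eta$, choose $U$ with $i_U(\ell_0)(\kappa)=(t,x)$; then $i_U(\ell)(\kappa)=x$, since $i_U(\ell)$ is obtained from $i_U(\ell_0)$ by the same recursion. On the other hand $e(\ell)\restriction\kappa=\ell$, and by the choice of $t$ the function $e(\ell)$ is in the second case at $\kappa$, so $e(\ell)(\kappa)=x_\kappa$.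

**Step 3. The extension.** $P_\mu:=e(P^\ell)$ is the Easton iteration of length $\mu$ defined from $e(\ell)$. It agrees with $P^\ell$ up to $\kappa$, forces with $\mathrm{Add}(\gamma,\gamma^+)$ at stage $\kappa$, and its remaining active stages exceed $\gamma^{++}$. Let $G_\mu$ be $P_\mu$-generic, $G_\kappa=G_\mu\cap P^\ell$, $K=V[G_\kappa]$, $K'=V[G_\mu]$, and let $a$ be the stage-$\kappa$ generic. Since $P^\ell\subseteq V_\kappa$, $e''G_\kappa=G_\kappa\subseteq G_\mu$, and $e$ lifts to an elementary $\bar e:V_\rho^K\to V_{\rho'}^{K'}$ with $\bar e\in K'$; here $V_\rho^K=V_\rho[G_\kappa]$ and $V_{\rho'}^{K'}=V_{\rho'}[G_\mu]$, because $|P^\ell|=\kappa<\rho$ and $|P_\mu|=\mu<\rho'$. Put $\gamma'=e(\gamma)>\mu>\gamma$, let $b$ be $\mathrm{Add}(\gamma',\gamma'^+)^{K'}$-generic over $K'$, and $W=K'[b]$.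

**Step 4. The hypotheses of Lemmas 4 and 5.** For Lemma 4(i): $|P^\ell|=\kappa<\gamma<\rho$ and $|P_\mu|=\mu<\rho'$, so $\gamma,\rho$ stay inaccessible in $K$ and $\rho'$ in $K'$; the critical point of $\bar e$ is $\kappa\le\gamma$. For (ii): $a$ is $\mathrm{Add}(\gamma,\gamma^+)^K$-generic over $K$, and by Lemma 1 (cut at $\kappa+1$) the tail after stage $\kappa$, if nontrivial, is $<\alpha^\dagger$-directed closed with $\alpha^\dagger>\gamma^{++}$, so it adds no $\gamma$-sequences over $K[a]$. (iii) holds by the definition of $W$.

For Lemma 5 with $X=\{\gamma\}$: $\gamma$ is inaccessible in $K[a]$, and $V_{\gamma+1}^W=V_{\gamma+1}^{K[a]}$ by Step 1 of the proof of Lemma 4, so $\gamma$ is inaccessible in $W$. $\Theta$ is inaccessible in $W$, because $W$ is an extension of $V$ by a forcing of size $<\Theta$. By Lemma 1 (cut at $\kappa$, so $\alpha^\dagger=\kappa$), $K'$ is an extension of $K$ by $<\kappa$-directed closed forcing, hence so is $W$, and $\kappa$ is supercompact in $W$ by Lemma 3 for the Laver function $\ell$.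

**Step 5. The model.** Apply Lemma 5 with $X=\{\gamma\}$, let $h$ be the $\mathrm{Add}(\gamma^+,1)^W$-component of $g$, and put $\mathbf V=V_\Theta^{W_1}$. $W_1$ is still an extension of $K$ by $<\kappa$-directed closed forcing, so $\kappa$ is supercompact in $W_1$, and hence in $\mathbf V$, by Lemma 3. Clause (2) and $\mathrm{HOD}^{\mathbf V}=V_\Theta^W$ follow from Lemma 5 exactly as in Step 4 of the proof of Theorem A. Lemma 4 gives $j\in W[h]\setminus W$, so $j\in\mathbf V\setminus\mathrm{HOD}^{\mathbf V}$, with $j:\mathrm{HOD}\cap V_{\gamma+1}\to\mathrm{HOD}\cap V_{\gamma'+1}$ elementary in $\mathbf V$ and $j\restriction(\gamma+1)=e\restriction(\gamma+1)$. So $j(\gamma)=\gamma'$, and the critical point of $j$ is $\kappa<\gamma$. $\blacksquare$
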